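\title{Bisecting $k$ vertex sets by a connected bipartition\\ of a $(k+1)$-connected graph}

\begin{abstract}
Let $T_1,\dots,T_k$ be pairwise disjoint vertex sets of even size in a graph $G$. A $k$-bipartition is a partition of the vertex set into two parts, each inducing a connected subgraph and each containing exactly half of every $T_i$. We prove the conjecture that every $(k+1)$-connected graph containing $K_{k+1}$ has a $k$-bipartition for every choice of the sets $T_i$. The proof pins the clique to a basis of $\mathbb R^{k+1}$, places every other vertex at a generic weighted average of its neighbors, and cuts by a hyperplane given by the Borsuk--Ulam theorem. The clique may be replaced by the graph of any simplicial $k$-polytope, and the method also covers sets of odd size and nonnegative weights with disjoint supports. Examples show that the connectivity $k+1$ cannot be lowered for $k\le 5$ and can be lowered by at most one for $k\ge 6$.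
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Graphs are finite and simple. For $c\ge1$, a graph $G=(V,E)$ is \emph{$c$-connected} if $|V|\ge c+1$ and $G-Z$ is connected for every $Z\subseteq V$ with $|Z|\le c-1$. A set $A\subseteq V$ is \emph{connected} if the induced subgraph $G[A]$ is connected, and a \emph{connected bipartition} of $G$ is a partition $V=V_1\sqcup V_2$ into two nonempty connected sets. We write $N(u)$ for the set of neighbors of $u$.

Let $k\ge 1$ and let $T_1,\dots,T_k\subseteq V$ be pairwise disjoint sets of even size, thought of as $k$ kinds of resources located at the vertices. A \emph{$k$-bipartition} of $G$ with respect to $T_1,\dots,T_k$ is a connected bipartition $V=V_1\sqcup V_2$ with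
\[
|T_i\cap V_1|=|T_i\cap V_2|=|T_i|/2\qquad(i=1,\dots,k).
\]
We say that $G$ \emph{admits a $k$-bipartition} if it has one for every choice of pairwise disjoint even sets $T_1,\dots,T_k$.

Each of the two requirements is easy by itself: disjoint even sets can be halved independently, and deleting an edge of a spanning tree gives a connected bipartition. Together they conflict, and the more so the larger $k$ is. In the claw $K_{1,3}$ with $T_1=V$, the part without the center would consist of two leaves, which are not adjacent; so a connected graph need not admit a $1$-bipartition. In the $6$-cycle $v_1\cdots v_6$ with $T_1=\{v_1,v_2\}$, $T_2=\{v_3,v_4\}$, $T_3=\{v_5,v_6\}$ three edges would have to join the two parts, while a partition of a cycle into two arcs has only two such edges. One therefore asks how much connectivity guarantees a $k$-bipartition.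

The following is known. Testing whether a $k$-bipartition exists is NP-hard even for $k=1$. Every $2$-connected graph admits a $1$-bipartition, and every $3$-connected graph admits a $2$-bipartition. For $k=3$ the pattern changes: $5$-connectivity alone does not suffice for a $3$-bipartition, whereas every $4$-connected graph containing $K_4$ admits one. The conjecture posed in \cite{report} is that the last statement extends to all $k$. It does.

\begin{theorem}\label{thm:main}
For every $k\ge 1$, every $(k+1)$-connected graph that contains $K_{k+1}$ as a subgraph admits a $k$-bipartition.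
\end{theorem}

Our convention excludes $K_{k+1}$ itself, for which the statement is trivial because every nonempty vertex set of a complete graph is connected.

Geometry suggests both hypotheses. A hyperplane in $\mathbb R^k$ has $k$ degrees of freedom, enough to bisect $k$ sets, as in the ham sandwich theorem. So one would like to draw $G$ in $\mathbb R^k$ in such a way that the vertices on either side of any hyperplane form a connected set. This happens when the vertices of $K_{k+1}$ are pinned to the corners of a simplex and every other vertex is a weighted average of its neighbors, a ``rubber band'' embedding in the style of Linial, Lov\'asz and Wigderson. To obtain exact halves one also needs that no hyperplane contains more than $k$ vertices, and this is what $(k+1)$-connectivity provides.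

The simplex is not the only possible outer shape. Recall that a $k$-dimensional polytope is \emph{simplicial} if all its facets are simplices, and that its \emph{graph} is formed by its vertices and edges (Section~\ref{sec:frames} recalls the definitions). The graph of the $k$-simplex is $K_{k+1}$. For $\mu:V\to\mathbb R$ and $A\subseteq V$ put $\mu(A)=\sum_{v\in A}\mu(v)$; the \emph{support} of $\mu$ is $\{v:\mu(v)\ne0\}$.

\begin{theorem}\label{thm:strong}
Let $k\ge1$, let $G=(V,E)$ be $(k+1)$-connected, and suppose that $G$ contains as a subgraph $K_{k+1}$ or, more generally, the graph of some simplicial $k$-dimensional polytope.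
\begin{enumerate}
\item[(a)] For all pairwise disjoint sets $T_1,\dots,T_k\subseteq V$ of arbitrary parity and every choice of $n_i\in\{\lfloor |T_i|/2\rfloor,\lceil |T_i|/2\rceil\}$, there is a connected bipartition $V=V_1\sqcup V_2$ with $|V_1\cap T_i|=n_i$ for all $i$.
\item[(b)] For all $\mu_1,\dots,\mu_k:V\to\mathbb R_{\ge0}$ with pairwise disjoint supports, there is a connected bipartition $V=V_1\sqcup V_2$ with $|\mu_i(V_1)-\mu_i(V_2)|\le\max_v\mu_i(v)$ for all $i$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is part (a) for $K_{k+1}$ and even sets. The bound in (b) is best possible: if $\mu_i$ is supported on one vertex, equality holds for every partition. Theorem~\ref{thm:strong} also contains the known positive results.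
\begin{itemize}
\item For $k=1$ the polytope is a segment, its graph is an edge, and every $2$-connected graph has an edge.
\item For $k=2$ the polytope is a polygon, which is simplicial because its facets are segments. Every cycle is the graph of a polygon, and every $3$-connected graph has a cycle.
\item For $k=3$ the clique $K_4$ may be replaced by any maximal planar graph on $n\ge4$ vertices. Such a graph is $3$-connected and has $3n-6$ edges. By Steinitz's theorem every $3$-connected planar graph is the graph of a $3$-dimensional polytope. By Euler's formula that polytope has $2n-4$ facets; each has at least three edges and each edge lies in two facets, so the equality $3(2n-4)=2(3n-6)$ forces all facets to be triangles.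
\end{itemize}

In the other direction, a large clique does not compensate for low connectivity.

\begin{theorem}\label{thm:lower}
Let $N\ge1$ be arbitrary.
\begin{enumerate}
\item[(i)] For every $k\ge2$ there is a $(k-1)$-connected graph containing $K_N$ that has no $k$-bipartition for suitable pairwise disjoint even sets.
\item[(ii)] For $1\le k\le5$ there is a $k$-connected graph containing $K_N$ that has no $k$-bipartition for suitable pairwise disjoint even sets.
\end{enumerate}
\end{theorem}

Thus the connectivity $k+1$ in Theorem~\ref{thm:main} is optimal for $k\le5$. For $k\ge6$ it can be lowered by at most one; we do not decide whether $k$-connectivity suffices there.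

Section~\ref{sec:small} shows the method for $k=1$ and on the triangular prism. Sections~\ref{sec:frames}--\ref{sec:rounding} prove Theorem~\ref{thm:strong}, and Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}.

\section{Two small cases}\label{sec:small}

\subsection*{One resource set: cutting a linear order}

Let $G$ be $2$-connected with an edge $xx'$. Suppose that we have an \emph{injective} function $t:V\to\mathbb R$ with $t(x)=0$, $t(x')=1$, such that for every other vertex $u$ the value $t(u)$ is an average, with positive weights, of the values at the neighbors of $u$. These values all differ from $t(u)$, so $u$ has a neighbor with a smaller value and one with a larger value. In particular the minimum and the maximum of $t$ are attained at $x$ and $x'$. Stepping repeatedly to a smaller neighbor leads from any $u\neq x'$ to $x$ through decreasing values. Hence $\{v:t(v)<\theta\}$ is connected for $0<\theta<1$, and by the symmetric argument so is $\{v:t(v)>\theta\}$. Given a nonempty even set $T_1$, take $\theta$ slightly larger than the value of the $(|T_1|/2)$-th element of $T_1$ in the order given by $t$. The two sets form a $1$-bipartition.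

Everything rests on injectivity, which requires a choice of weights and a hypothesis on $G$. In the graph $K_4-uv$ on $x,x',u,v$, equal weights give $t(u)=t(v)=1/2$, and no threshold bisects $T_1=\{u,v\}$; giving $u$ the weights $2,1$ and $v$ the weights $1,2$ on $x,x'$ yields $t(u)=1/3$ and $t(v)=2/3$. In a graph where some $u\ne x,x'$ has a single neighbor $v$, we have $t(u)=t(v)$ for all weights. Lemma~\ref{lem:generic} will show that in a $2$-connected graph suitable weights exist.

\subsection*{Two resource sets: tilting a line}

The triangular prism has triangles $x_1x_2x_3$ and $u_1u_2u_3$ and edges $x_iu_i$. It is $3$-connected: after deleting two vertices, what remains of each triangle is a nonempty clique, and one of the edges $x_iu_i$ survives. Pin $x_i$ to the basis vector $e_i\in\mathbb R^3$ and ask that $f(u_i)$ be the plain average of its neighbors, $3f(u_i)=e_i+\sum_{j\ne i}f(u_j)$. The vectors $f(u_i)=p_i/4$ with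
\[
p_1=(2,1,1),\qquad p_2=(1,2,1),\qquad p_3=(1,1,2)
\]
solve this system; for instance $4e_1+p_2+p_3=(6,3,3)=3p_1$. All six vectors lie in the plane of coordinate sum $1$, drawn in Figure~\ref{fig:prism}. Any three are linearly independent, that is, no three points are collinear: up to permuting indices the determinants are $\det(e_1,e_2,e_3)=1$, $\det(e_1,e_2,p_j)\in\{1,2\}$, $\det(e_1,p_1,p_2)=-1$, $\det(e_1,p_2,p_3)=3$ and $\det(p_1,p_2,p_3)=4$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\coordinate (x1) at (0,0); \coordinate (x2) at (4,0); \coordinate (x3) at (2,3.46);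
\coordinate (u1) at (1.5,0.87); \coordinate (u2) at (2.5,0.87); \coordinate (u3) at (2,1.73);
\draw (x1)--(x2)--(x3)--(x1) (u1)--(u2)--(u3)--(u1) (x1)--(u1) (x2)--(u2) (x3)--(u3);
\draw[dashed] (-0.6,0.87)--(4.6,0.87);
\fill (x1) circle (2.5pt) (u1) circle (2.5pt) (x3) circle (2.5pt);
\draw[fill=white] (x2) circle (2.5pt) (u2) circle (2.5pt) (u3) circle (2.5pt);
\node[left] at (-0.05,0) {$x_1$}; \node[right] at (4.05,0) {$x_2$}; \node[above] at (2,3.5) {$x_3$};
\node[below] at (1.6,0.82) {$u_1$}; \node[below] at (2.4,0.82) {$u_2$}; \node[right] at (2.05,1.8) {$u_3$};
\end{tikzpicture}
\caption{The triangular prism with the triangle $x_1x_2x_3$ pinned and each $u_i$ at the average of its three neighbors. The dashed line has one black and one white vertex strictly on each side and passes through $u_1$ and $u_2$. Moving it slightly sends $u_1$ and $u_2$ to any prescribed sides, and both sides stay connected.}\label{fig:prism}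
\end{figure}

A vector $a\in\mathbb R^3$ gives the function $g_a(v)=\langle a,f(v)\rangle$, with $g_a(x_i)=a_i$ and $4g_a(u_i)=a_i+(a_1+a_2+a_3)$. Take the odd sets $T_1=\{x_1,u_1,x_3\}$ and $T_2=\{x_2,u_2,u_3\}$. No line that avoids the six points balances them. The vector $a=(1,1,-3)$ does the next best thing: $g_a$ is positive on $x_1,x_2$, negative on $x_3,u_3$ and zero on $u_1,u_2$, so each $T_i$ has one vertex on each side and one on the line. Two points on a line can be sent to arbitrary sides by a small motion of the line:
\[
\begin{array}{c|c|c}
a'&V_1=\{v:g_{a'}(v)>0\}&(|V_1\cap T_1|,\,|V_1\cap T_2|)\\ \hline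
(1,\,1,\,-7/2)&\{x_1,x_2\}&(1,1)\\
(3/2,\,1/2,\,-3)&\{x_1,x_2,u_1\}&(2,1)\\
(1/2,\,3/2,\,-3)&\{x_1,x_2,u_2\}&(1,2)\\
(1,\,1,\,-5/2)&\{x_1,x_2,u_1,u_2\}&(2,2)
\end{array}
\]
All four choices of $(n_1,n_2)$ in Theorem~\ref{thm:strong}(a) occur, and both sides are connected in each row. The edge $x_1x_2$ is needed for this in the first row: one side of a line may contain two pinned vertices, and the averaging property says nothing about how pinned vertices are joined. For $k=1$ each side of a threshold contained a single pinned vertex, and the edge $xx'$ played no part.

The general proof keeps the vectors in $\mathbb R^{k+1}$ and cuts by hyperplanes $\langle a,\cdot\rangle=0$ through the origin. These are indexed by $a$ in the unit sphere $S^k\subset\mathbb R^{k+1}$, and $a\mapsto-a$ exchanges the two sides, which is the setting of the Borsuk--Ulam theorem.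

\section{Frames}\label{sec:frames}

We first isolate what is needed from the pinned vertices: general position, and connectedness of both sides of a hyperplane among the pinned vertices themselves.

\begin{definition}\label{def:frame}
A \emph{$k$-frame} in $G$ is a set $X\subseteq V$ with $|X|\ge k+1$ together with a map $y:X\to\mathbb R^{k+1}$ such that
\begin{enumerate}
\item[(F1)] any $k+1$ of the vectors $y(x)$, $x\in X$, are linearly independent;
\item[(F2)] for every $a\in\mathbb R^{k+1}$ with $\langle a,y(x)\rangle\ne0$ for all $x\in X$, the set $X^+(a)=\{x\in X:\langle a,y(x)\rangle>0\}$ is empty or connected in $G$.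
\end{enumerate}
\end{definition}

The negative side needs no separate condition, since it is $X^+(-a)$. A clique gives a frame at once, and for Theorem~\ref{thm:main} the reader needs only the first paragraph of the proof of Lemma~\ref{lem:frame}.

For the general case we recall the terminology. A \emph{polytope} $P\subset\mathbb R^k$ is the convex hull of a finite set $A$; it is $k$-dimensional if it has an interior point. A nonempty \emph{face} is the set of points of $P$ at which some linear function $\langle a,\cdot\rangle$ is maximal. Faces of dimension $0$, $1$ and $k-1$ are the \emph{vertices}, \emph{edges} and \emph{facets}. We use these textbook facts: every vertex belongs to $A$, and $P$ is the convex hull of its vertices; the vertices of a face $F$ are the vertices of $P$ in $F$, and a face of $F$ is a face of $P$; the boundary of a $k$-dimensional polytope is the union of its facets; and a vertex at which a linear function is not maximal is joined by an edge to a vertex with a strictly larger value, which is the basis of the simplex method \cite{ziegler}. Here and in Section~\ref{sec:embedding} we also use that a product of nonzero real polynomials is nonzero and that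 a nonzero polynomial does not vanish on the whole of a nonempty open set.

The last fact on polytopes gives (F2) for the vertices of any polytope. The difficulty is (F1): the octahedron, which is simplicial, has four coplanar vertices. So the vertices must be perturbed, and the perturbation must not create edges that $G$ lacks. This is where simpliciality enters. For the cube it fails: once no four of the eight vertices are coplanar, all facets are triangles, and Euler's formula gives $18$ edges instead of $12$.

\begin{lemma}\label{lem:frame}
If $G$ contains $K_{k+1}$ or the graph of a simplicial $k$-dimensional polytope $P$, then $G$ has a $k$-frame.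
\end{lemma}

\begin{proof}
For $K_{k+1}$ let $X$ be its vertex set and $y$ a bijection onto the standard basis. Then (F1) holds, and (F2) holds because every nonempty subset of a clique is connected. For $k=1$ the polytope is a segment with graph $K_2$. So let $k\ge2$, and identify the vertex set of $P\subset\mathbb R^k$ with a set $X\subseteq V$ so that every edge of $P$ is an edge of $G$. Since $P$ is $k$-dimensional, $|X|\ge k+1\ge3$.

\emph{Non-edges pass through the interior.} Let $x\ne z$ be vertices of $P$ whose midpoint $p$ lies on the boundary. Then $p$ lies in a facet $F$, the set of maximizers of some $\langle a,\cdot\rangle$. The maximal value $\langle a,p\rangle$ is the average of $\langle a,x\rangle$ and $\langle a,z\rangle$, so $x,z\in F$. Two vertices of the simplex $F$ span an edge of $F$, hence of $P$. Consequently, there is $r>0$ such that for every pair $x\neq z$ that does not span an edge of $P$, the closed ball of radius $r$ about the midpoint lies in $P$.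

\emph{Perturbation.} For each $x\in X$ fix $c_x$ with $\langle c_x,x\rangle>\langle c_x,z\rangle$ for all $z\in X\setminus\{x\}$. Choose $\varepsilon\in(0,r/2)$ so small that these finitely many strict inequalities persist when every $x\in X$ is replaced by a point $x'$ with $|x'-x|\le\varepsilon$. For a $(k+1)$-subset $U\subseteq X$, the determinant of the vectors $(x',1)\in\mathbb R^{k+1}$, $x\in U$, is a polynomial in the coordinates of the $x'$, and it is nonzero at the configuration $0,e_1,\dots,e_k$. So we can choose the $x'$ with $|x'-x|<\varepsilon$ and all these determinants nonzero. Let $P'$ be the convex hull of the points $x'$. Each $x'$ is the unique maximizer of $\langle c_x,\cdot\rangle$, so the vertices of $P'$ are exactly the points $x'$, $x\in X$.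

\emph{No new edges.} Suppose that $x',z'$ span an edge of $P'$ while $x,z$ do not span an edge of $P$. Let $p,p'$ be the midpoints; then $|p-p'|\le\varepsilon$. The edge is the set of maximizers on $P'$ of some $\langle a,\cdot\rangle$, where $a\ne0$ because $P'$ has a third vertex; let $|a|=1$. Since $p+ra\in P$, some $q\in X$ has $\langle a,q\rangle\ge\langle a,p\rangle+r$. Then
\[
\langle a,q'\rangle\ \ge\ \langle a,p\rangle+r-\varepsilon\ \ge\ \langle a,p'\rangle+r-2\varepsilon\ >\ \langle a,p'\rangle ,
\]
although $p'$ is a maximizer. Hence every edge $x'z'$ of $P'$ comes from an edge $xz$ of $G[X]$.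

\emph{The frame.} Put $y(x)=(x',1)$. Then (F1) holds by the choice of the $x'$. For (F2) let $a=(a_0,\beta)\in\mathbb R^k\times\mathbb R$ with $\langle a,y(x)\rangle\neq0$ for all $x$, so that $X^+(a)=\{x:\langle a_0,x'\rangle>-\beta\}$. A small change of $a_0$ does not change this set, so we may take $a_0$ outside the finitely many hyperplanes $\langle\,\cdot\,,x'-z'\rangle=0$. Then $\langle a_0,\cdot\rangle$ has a unique maximizing vertex $x_0'$. From any $x\in X^+(a)$, steps along edges of $P'$ to vertices of larger value end at $x_0'$, and all values met exceed $-\beta$. This is a path from $x$ to $x_0$ in $G[X^+(a)]$.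
\end{proof}

\section{Averaging embeddings}\label{sec:embedding}

Let $G$ be a connected graph with a $k$-frame $(X,y)$, and put $W=V\setminus X$. A \emph{weighting} is a family $w=(w_{uv})$ of real numbers indexed by the pairs $u\in W$, $v\in N(u)$. We look for $f:V\to\mathbb R^{k+1}$ with $f|_X=y$ and
\begin{equation}\label{eq:avg}
\Big(\sum_{v\in N(u)}w_{uv}\Big)f(u)=\sum_{v\in N(u)}w_{uv}f(v)\qquad(u\in W).
\end{equation}
For positive weights this says that $f(u)$ is a weighted average of the vectors at its neighbors. With $w_{uv}=w_{vu}$ it would be the equilibrium of rubber bands of strengths $w_{uv}$. We do not impose symmetry; the extra freedom lets a vertex copy the position of a single neighbor, which is the key to Lemma~\ref{lem:generic}.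

In each coordinate, \eqref{eq:avg} is a linear system for the values on $W$. Its matrix $L(w)$, with rows and columns indexed by $W$, acts by
\[
(L(w)z)_u=\Big(\sum_{v\in N(u)}w_{uv}\Big)z_u-\sum_{v\in N(u)\cap W}w_{uv}z_v ,
\]
and the right-hand side in row $u$ is the corresponding coordinate of $\sum_{v\in N(u)\cap X}w_{uv}y(v)$. We need solvability also for weightings with many zeros. Call $(u,v)$ a \emph{positive arc} if $w_{uv}>0$.

\begin{lemma}\label{lem:det}
Let $w\ge0$, and suppose that from every $u\in W$ some directed path of positive arcs leads to $X$. Then $\det L(w)\ne0$. In particular this holds for every positive weighting.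
\end{lemma}

\begin{proof}
Suppose $L(w)z=0$ with $M=\max_{u\in W}|z_u|>0$, and let $u$ be any vertex with $|z_u|=M$. Row $u$ gives
\[
M\sum_{v\in N(u)}w_{uv}\ \le\sum_{v\in N(u)\cap W}w_{uv}|z_v|\ \le\ M\sum_{v\in N(u)\cap W}w_{uv}\ \le\ M\sum_{v\in N(u)}w_{uv}.
\]
Equality holds throughout, so every positive arc $(u,v)$ has $v\in W$ and $|z_v|=M$. By induction a directed path of positive arcs starting at $u$ never reaches $X$, contrary to the hypothesis. If all weights are positive, the hypothesis holds because $G$ is connected and $X\neq\emptyset$.
\end{proof}

Next we want any $k+1$ of the vectors $f(v)$ to be independent. For a fixed $(k+1)$-set $U$, dependence is a polynomial condition on $w$, so it suffices to find one weighting, not necessarily positive, at which it fails. The idea is to slide the vertices of $U$ along disjoint paths onto $k+1$ different frame vectors. For $A,B\subseteq V$, an \emph{$A$--$B$ path} is a path whose first vertex is its only vertex in $A$ and whose last vertex is its only vertex in $B$; a vertex of $A\cap B$ is such a path. Menger's theorem states that the largest number of pairwise disjoint $A$--$B$ paths equals the smallest size of a vertex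 set that meets all $A$--$B$ paths.

\begin{lemma}\label{lem:generic}
Let $G$ be $(k+1)$-connected with a $k$-frame $(X,y)$. There are a positive weighting $w$ and a map $f:V\to\mathbb R^{k+1}$ with $f|_X=y$ satisfying \eqref{eq:avg} such that any $k+1$ of the vectors $f(v)$, $v\in V$, are linearly independent.
\end{lemma}

\begin{proof}
If $W=\emptyset$, take $f=y$. Otherwise, whenever $\det L(w)\ne0$, let $f_w$ be the unique solution of \eqref{eq:avg} with $f_w|_X=y$. For each $v\in V$ there is a vector $F_v(w)$ of polynomials in $w$ with $F_v(w)=\det L(w)\cdot f_w(v)$ wherever $\det L(w)\neq0$: for $v\in W$ this is Cramer's rule, and for $v\in X$ take $F_v(w)=\det L(w)\cdot y(v)$. For a $(k+1)$-set $U\subseteq V$, in a fixed order, define the polynomial $D_U(w)=\det\big(F_u(w)\big)_{u\in U}$. Then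
\begin{equation}\label{eq:DU}
D_U(w)=(\det L(w))^{k+1}\det\big(f_w(u)\big)_{u\in U}\qquad\text{wherever }\det L(w)\ne0 .
\end{equation}
It suffices to show that no $D_U$ is the zero polynomial. For then $\prod_UD_U$ is nonzero at some positive $w$; Lemma~\ref{lem:det} gives $\det L(w)\ne0$, and \eqref{eq:DU} shows that $f=f_w$ has the required property.

Fix $U$. No set $Z$ with $|Z|\le k$ meets all $U$--$X$ paths. Indeed, $U\setminus Z$ and $X\setminus Z$ are nonempty and $G-Z$ is connected, so a shortest path in $G-Z$ from $U\setminus Z$ to $X\setminus Z$ exists, and it is a $U$--$X$ path avoiding $Z$. By Menger's theorem there are pairwise disjoint $U$--$X$ paths $P_0,\dots,P_k$. As $|U|=k+1$, every vertex of $U$ is the first vertex of one of them.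

Define $w^*\ge 0$ as follows. If $u\in W$ lies on some $P_i$, it is not the last vertex of $P_i$; put $w^*_{uv}=1$ for the successor $v$ of $u$ on $P_i$ and $w^*_{uv}=0$ for the other neighbors. If $u\in W$ lies on no $P_i$, put $w^*_{uv}=1$ for all $v\in N(u)$. From any $u\in W$ a directed path of positive arcs leads to $X$: follow a path of $G$ from $u$ toward $X$ up to its first vertex in $X\cup P_0\cup\dots\cup P_k$, which uses only arcs leaving vertices of the second kind, and if that vertex is not in $X$, continue along its $P_i$. So $\det L(w^*)\ne0$ by Lemma~\ref{lem:det}. For $u\in W$ on $P_i$ with successor $v$, equation \eqref{eq:avg} reads $f_{w^*}(u)=f_{w^*}(v)$. Thus $f_{w^*}$ is constant along each $P_i$, and the vectors $f_{w^*}(u)$, $u\in U$, are the vectors $y(x)$ at the $k+1$ distinct last vertices of the paths. They are independent by (F1), and \eqref{eq:DU} gives $D_U(w^*)\ne0$.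
\end{proof}

The Menger step is the only place where the full connectivity $k+1$ is used; elsewhere $2$-connectivity and $|V|\ge k+1$ suffice.

From now on fix $w$ and $f$ as in Lemma~\ref{lem:generic}, and for $a\in\mathbb R^{k+1}$ put $g_a(v)=\langle a,f(v)\rangle$. Taking the inner product of \eqref{eq:avg} with $a$ shows that $g_a(u)$ is a positively weighted average of the values $g_a(v)$, $v\in N(u)$, for every $u\in W$. A maximum principle now extends (F2) from $X$ to $V$.

\begin{lemma}\label{lem:half}
If $g_a(v)\ne0$ for all $v\in V$, then each of the sets $\{v:g_a(v)>0\}$ and $\{v:g_a(v)<0\}$ is empty or connected.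
\end{lemma}

\begin{proof}
Replacing $a$ by $-a$ exchanges the two sets, so we consider $V^+=\{v:g_a(v)>0\}$. Let $C$ be the vertex set of a component of $G[V^+]$, and suppose $C\cap X=\emptyset$. Let $M=\max_Cg_a>0$, let $Y=\{v\in C:g_a(v)=M\}$, and let $u\in Y$. A neighbor $v$ of $u$ either lies in $V^+$, hence in $C$, or has $g_a(v)<0$; in both cases $g_a(v)\le M$. Since $u\in W$, the value $M=g_a(u)$ is a positively weighted average of these values, so all of them equal $M$. Hence all neighbors of $u$ lie in $V^+$, in $C$ and in $Y$. The nonempty set $Y$ is closed under taking neighbors, so $Y=V$ because $G$ is connected; this contradicts $C\cap X=\emptyset$. So every component of $G[V^+]$ meets $X\cap V^+=X^+(a)$. If $V^+\neq\emptyset$, this set is nonempty, hence connected by (F2), and so it lies in one component. That component is the only one.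
\end{proof}

The last two sentences are the only use of (F2), hence the only place where the edges of the clique or of the polytope matter. For $k=3$ such a hypothesis cannot be dropped, by the known result on $5$-connected graphs quoted in Section~\ref{sec:intro}.

\section{A balanced hyperplane}\label{sec:bu}

The Borsuk--Ulam theorem states that every continuous map $\Phi:S^k\to\mathbb R^k$ that is odd, meaning $\Phi(-a)=-\Phi(a)$, has a zero. The natural candidate, with $i$-th coordinate $\sum_v\mu_i(v)\operatorname{sgn}g_a(v)$, is odd but jumps when the hyperplane crosses a vertex. We replace the sign function by steeper and steeper continuous approximations and pass to a limit. In the limit a vertex off the hyperplane counts fully on its side, and a vertex on the hyperplane is shared between the sides, as recorded by a number $\lambda(v)\in[-1,1]$. General position ensures that the shared vertices are few enough to be assigned to sides at will. No assumption on the $\mu_i$ is needed at this stage.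

\begin{proposition}\label{prop:frac}
Let $G$ be $(k+1)$-connected with a $k$-frame, and let $\mu_1,\dots,\mu_k:V\to\mathbb R$ be arbitrary. There are a set $Z\subseteq V$ with $|Z|\le k$ and a function $\lambda:V\to[-1,1]$ with $\lambda(v)\in\{\pm1\}$ for $v\notin Z$ such that
\begin{enumerate}
\item[(1)] $\sum_{v\in V}\lambda(v)\mu_i(v)=0$ for $i=1,\dots,k$;
\item[(2)] for every $s:Z\to\{\pm1\}$, each of the two sets
\[
V_\pm(s)=\{v\notin Z:\lambda(v)=\pm1\}\cup\{v\in Z:s(v)=\pm1\}
\]
is empty or connected.
\end{enumerate}
\end{proposition}

\begin{proof}
For $n\ge1$ let $\tau_n(t)=\max(-1,\min(1,nt))$, an odd continuous function with values in $[-1,1]$. Since $g_a(v)$ is linear in $a$, the map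
\[
\Phi_n:S^k\to\mathbb R^k,\qquad\Phi_n(a)_i=\sum_{v\in V}\mu_i(v)\,\tau_n(g_a(v)),
\]
is continuous and odd, so $\Phi_n(a_n)=0$ for some $a_n\in S^k$. By compactness of $S^k\times[-1,1]^V$ there is a subsequence along which $a_n\to a\in S^k$ and $\tau_n(g_{a_n}(v))\to\lambda(v)$ for all $v$. Then (1) is the limit of $\Phi_n(a_n)=0$. Let $Z=\{v:g_a(v)=0\}$. If $g_a(v)>0$, then $g_{a_n}(v)\to g_a(v)$ gives $n\,g_{a_n}(v)\ge1$ for large $n$ in the subsequence, so $\lambda(v)=1$. If $g_a(v)<0$, then $n\,g_{a_n}(v)\le-1$ eventually and $\lambda(v)=-1$.

If $|Z|\ge k+1$, the nonzero vector $a$ would be orthogonal to $k+1$ independent vectors of $\mathbb R^{k+1}$. So $|Z|\le k$. Extending $Z$ to a $(k+1)$-subset of $V$ shows that the vectors $f(v)$, $v\in Z$, are independent. Hence for any $s:Z\to\{\pm1\}$ there is $b\in\mathbb R^{k+1}$ with $\langle b,f(v)\rangle=s(v)$ for all $v\in Z$. For small $\delta>0$ the function $g_{a+\delta b}=g_a+\delta g_b$ has the sign of $g_a$, which is $\lambda$, at every $v\notin Z$, and it equals $\delta s(v)$ at $v\in Z$. So it vanishes nowhere, its positive and negative sets are $V_+(s)$ and $V_-(s)$, and Lemma~\ref{lem:half} gives (2).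
\end{proof}

\section{Rounding: proof of Theorem~\ref{thm:strong}}\label{sec:rounding}

By Lemma~\ref{lem:frame}, $G$ has a $k$-frame, so Proposition~\ref{prop:frac} applies. Connectedness now holds for every $s$, and it remains to choose $s$ so that the balance is as good as claimed. Since the sets $T_i$, or the supports, are pairwise disjoint, the value $s(v)$ affects at most one index $i$, and the indices can be treated separately. This is the only use of disjointness, and it cannot be omitted: the sets $\{u,v\}$, $\{v,z\}$, $\{u,z\}$ are never bisected simultaneously, as two of $u,v,z$ lie in the same part.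

\begin{proof}[Proof of part (a)]
Apply Proposition~\ref{prop:frac} with $\mu_i$ the indicator function of $T_i$. Fix $i$, let $m=|T_i|$, and let $m_+$ and $m_-$ be the numbers of vertices $v\in T_i\setminus Z$ with $\lambda(v)=1$ and $\lambda(v)=-1$; thus $|T_i\cap Z|=m-m_+-m_-$. In the sum $\sum_{v\in T_i}\lambda(v)=0$, the $m_+$ vertices of the first kind contribute $m_+$ and each of the other $m-m_+$ vertices contributes at least $-1$. So $0\ge m_+-(m-m_+)$, that is, $m_+\le m/2$. In the same way the $m_-$ vertices of the second kind contribute $-m_-$ and the others at most $1$ each, so $m_-\le m/2$. Being integers, $m_+$ and $m_-$ are at most $\lfloor m/2\rfloor$. Both $n_i$ and $m-n_i$ are at least $\lfloor m/2\rfloor$, so $n_i\ge m_+$ and $m-n_i\ge m_-$, which together say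
\[
0\le n_i-m_+\le m-m_+-m_-=|T_i\cap Z| .
\]
Let $s=+1$ on exactly $n_i-m_+$ vertices of $T_i\cap Z$ and $s=-1$ on the others. Do this for each $i$, and choose $s$ arbitrarily on the rest of $Z$. Then $V_1=V_+(s)$ and $V_2=V_-(s)$ partition $V$, each is empty or connected, and $|V_1\cap T_i|=n_i$ for all $i$.

Suppose that a part is empty. If $V_2=\emptyset$, then $|T_i|=n_i\le\lceil|T_i|/2\rceil$; if $V_1=\emptyset$, then $\lfloor|T_i|/2\rfloor\le n_i=0$. Either way $|T_i|\le1$ for all $i$. Since $|V|\ge k+2$, some vertex $v$ lies in no $T_i$. Replace the empty part by $\{v\}$ and the other part by $V\setminus\{v\}$, which is nonempty and connected because $G$ is $2$-connected. The numbers $|V_1\cap T_i|$ do not change.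
\end{proof}

For even $|T_i|$ we have $n_i=|T_i|/2$, and the partition is a $k$-bipartition. This proves Theorem~\ref{thm:main}.

\begin{proof}[Proof of part (b)]
Apply Proposition~\ref{prop:frac} to the given $\mu_i$ and let $M_i=\max_v\mu_i(v)$. For any $s$, subtracting (1) from $\mu_i(V_+(s))-\mu_i(V_-(s))$ cancels the terms with $v\notin Z$ and leaves
\begin{equation}\label{eq:disc}
\mu_i(V_+(s))-\mu_i(V_-(s))=\sum_{v\in Z}\mu_i(v)\big(s(v)-\lambda(v)\big).
\end{equation}
Fix $i$ and go through the vertices of $Z$ in the support of $\mu_i$ one at a time. We choose $s(v)$ so that the partial sum $D$ of the right-hand side of \eqref{eq:disc}, which starts at $0$, stays in $[-M_i,M_i]$. The choices $s(v)=\pm1$ add to $D$ the amounts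
\[
d_+=\mu_i(v)(1-\lambda(v))\ge0,\qquad d_-=-\mu_i(v)(1+\lambda(v))=d_+-2\mu_i(v)\le0 .
\]
If $D+d_+\le M_i$, take $s(v)=+1$; then $-M_i\le D\le D+d_+\le M_i$. Otherwise take $s(v)=-1$; then
\[
-M_i\ \le\ M_i-2\mu_i(v)\ <\ D+d_+-2\mu_i(v)\ =\ D+d_-\ \le\ D\ \le\ M_i .
\]
Do this for each $i$ and choose $s$ arbitrarily on the rest of $Z$. By \eqref{eq:disc}, the sets $V_1=V_+(s)$ and $V_2=V_-(s)$ satisfy the bound, and each is empty or connected.

If a part is empty, the bound reads $\mu_i(V)\le M_i$. As $\mu_i\ge0$ and the value $M_i$ is attained, the support of $\mu_i$ has at most one vertex. So some vertex $v$ lies outside all supports, and moving it to the empty part, as in the proof of (a), gives a connected bipartition with the same values $\mu_i(V_1)$ and $\mu_i(V_2)$.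
\end{proof}

\section{Graphs of lower connectivity: proof of Theorem~\ref{thm:lower}}\label{sec:lower}

Both parts use one family of graphs. The large clique is attached behind a cut $S$, and further cliques hang from $S$ by perfect matchings, so that they can be entered only along few edges. The resource sets are then placed on those edges.

We may assume $N\ge2$. For $c,m\ge1$ let $H(c,m)$ have the vertex set $S\sqcup K\sqcup C_1\sqcup\dots\sqcup C_m$, where $S=\{s_1,\dots,s_c\}$, $|K|=N$ and $C_j=\{c_{j1},\dots,c_{jc}\}$. The sets $S\cup K$ and $C_1,\dots,C_m$ are cliques, $c_{ji}$ is adjacent to $s_i$ for all $j,i$, and there are no other edges.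

The graph $H(c,m)$ contains $K_N$ and is $c$-connected. Indeed, it has more than $c$ vertices. Let $|Z|\le c-1$. Then $(S\cup K)\setminus Z$ is a nonempty clique. Each $C_j\setminus Z$ is a clique, and one of the $c$ disjoint edges $c_{ji}s_i$, $1\le i\le c$, avoids $Z$ and joins $C_j\setminus Z$ to $(S\cup K)\setminus Z$. So $H(c,m)-Z$ is connected.

The only edges leaving $C_j$ are the edges $c_{ji}s_i$. A path from $C_j$ to the outside uses one of them, which gives the following.
\begin{equation}\label{eq:exit}
\begin{array}{l}\text{If a connected set $A$ meets $C_j$ and $A\not\subseteq C_j$,}\\ \text{then $c_{ji},s_i\in A$ for some $i$.}\end{array}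
\end{equation}

\begin{proof}[Proof of part (i)]
Take $H(k-1,1)$, let $T_i=\{s_i,c_{1i}\}$ for $i\le k-1$, and let $T_k$ consist of two vertices of $K$. Suppose that $V_1\sqcup V_2$ is a $k$-bipartition, named so that $c_{11}\in V_1$. Since $V_1$ contains a vertex of $T_k$, we have $V_1\not\subseteq C_1$. By \eqref{eq:exit}, $V_1$ contains both elements of some $T_i$ with $i\le k-1$, a contradiction.
\end{proof}

In part (i) one of the $k$ resource sets is spent on preventing $V_1\subseteq C_1$, which leaves $k-1$ sets for the matching edges. To use all $k$ sets on a cut of size $k$ we take three cliques $C_j$, so that the counts themselves force a part to meet two of them. For $k=1$ this is the claw of Section~\ref{sec:intro} with $K$ joined to its center.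

\begin{proof}[Proof of part (ii)]
Take $H(k,3)$ with $k\le5$, and let $T_i=\{s_i,c_{1i},c_{2i},c_{3i}\}$ for $1\le i\le k$. Suppose that $V_1\sqcup V_2$ is a $k$-bipartition. Let $R=\{i:s_i\in V_1\}$, and name the parts so that $|R|\le k/2$. Then $|R|\le2$ and $|R|<k$. Since $|V_1\cap T_i|=2$, the number of indices $j$ with $c_{ji}\in V_1$ is one for $i\in R$ and two for $i\notin R$. Let $J=\{j:C_j\cap V_1\ne\emptyset\}$.

Fix $i_0\notin R$. It gives $|J|\ge2$, so $V_1$ is contained in no $C_j$. By \eqref{eq:exit}, for each $j\in J$ there is $i\in R$ with $c_{ji}\in V_1$. There are exactly $|R|$ pairs $(j,i)$ with $i\in R$ and $c_{ji}\in V_1$, so $2\le|J|\le|R|\le2$. Hence $|J|=|R|=2$, and each $j\in J$ occurs in exactly one such pair.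

Fix $j\in J$. For $i\notin R$ the two indices $j'$ with $c_{j'i}\in V_1$ lie in $J$, so they are the two elements of $J$, and $c_{ji}\in V_1$. Of the two vertices $c_{ji}$ with $i\in R$, exactly one is in $V_1$. Therefore $C_j\cap V_2=\{c_{ji'}\}$ with $i'\in R$, that is, with $s_{i'}\in V_1$. But $V_2$ is connected and contains $s_{i_0}\notin C_j$, so \eqref{eq:exit} forces $s_{i'}\in V_2$, a contradiction.
\end{proof}

\begin{remark}
The bound $k\le5$ served to exclude $|R|=3$, and this configuration does fail for $k=6$. In $H(6,3)$ with the same sets $T_i$, let $V_1$ consist of $s_1,s_2,s_3$ and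
\[
c_{11},c_{15},c_{16},\qquad c_{22},c_{24},c_{26},\qquad c_{33},c_{34},c_{35}.
\]
It contains two elements of each $T_i$ and is connected through the edges $c_{jj}s_j$. Its complement contains $K$, $s_4,s_5,s_6$ and three vertices of each $C_j$, and is connected through the edges $c_{14}s_4$, $c_{25}s_5$, $c_{36}s_6$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{report}
\emph{3-tsu no shigen setten sh\=ug\=o o motsu 4-ten renketsu gurafu o kint\=o bunkatsu suru mondai ni tsuite}
[On the problem of evenly partitioning a 4-vertex-connected graph with three resource vertex sets] (in Japanese),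
\texttt{http://www.lab2.kuis.kyoto-u.ac.jp/\allowbreak keisan-genkai/\allowbreak reports/\allowbreak 2005/\allowbreak zentai\_2/\allowbreak 04-ishii.pdf}

\bibitem{ziegler}
Ziegler, \emph{Lectures on Polytopes}, Ch.~3.

\end{thebibliography}
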